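\title{Kernels of surjections from $L_1$ onto $c_0$ have the Dunford--Pettis property}

\begin{abstract}
We prove that the kernel of every bounded linear surjection from $L_1[0,1]$ onto $c_0$ has the Dunford--Pettis property. More generally, if $0\to K\to Z\to X\to 0$ is an exact sequence of Banach spaces with $Z$ an $\mathcal{L}_1$-space and $X$ an $\mathcal{L}_\infty$-space, then $K$ and all its duals of even order have the Dunford--Pettis property. If the property fails, signed convex combinations of a certain bounded sequence of functionals are approximated by elements of $K^\perp$ that depend oddly on the signs. A Riesz product argument shows that the approximants cannot be linear in the signs with summable coefficients. A comparison of two ways of averaging shows that they can be chosen in this form when $K^\perp$ is isomorphic to $\ell_1$ or to a complemented subspace of some $L_1(\nu)$.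
\end{abstract}

\section{The problem and the results}

A bounded linear operator $T:E\to Y$ between Banach spaces is \emph{weakly compact} if it maps the unit ball of $E$ to a relatively weakly compact set, and \emph{completely continuous} if it maps weakly convergent sequences to norm convergent ones. The space $E$ has the \emph{Dunford--Pettis property} (DPP) if every weakly compact operator from $E$ into any Banach space is completely continuous. Scalars are real or complex, $L_1$ without further specification is $L_1[0,1]$ with Lebesgue measure, and $c_0$ is the space of null sequences. An exact sequence $0\to K\to Z\to X\to 0$ consists of bounded linear operators between Banach spaces; it says that $K$ is isomorphic to the kernel of a bounded surjection $Z\to X$.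

Two extreme cases show what the DPP measures. In a \emph{Schur space}, such as $\ell_1$, weakly convergent sequences converge in norm, so every operator is completely continuous; a Schur space and all its closed subspaces have the DPP. An infinite-dimensional reflexive space fails it: the identity is weakly compact, and if it were completely continuous, every bounded sequence would have a norm convergent subsequence.

The space $L_1$ has the DPP (Remark~\ref{rem:L1} recovers this from our argument), but some of its closed subspaces do not. Let $r_1,r_2,\dots$ be the Rademacher functions, independent functions on $[0,1]$ taking the values $\pm1$ on sets of measure $\frac12$. Khintchine's inequality says that for an absolute constant $c>0$ and all scalars $a_k$,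
\[
c\Big(\sum|a_k|^2\Big)^{1/2}\le\Big\|\sum a_kr_k\Big\|_1\le\Big(\sum|a_k|^2\Big)^{1/2}.
\]
Hence the closed span $\mathcal{R}$ of $(r_k)$ in $L_1$ is isomorphic to $\ell_2$ and fails the DPP. Since $\mathcal{R}$ is the kernel of $L_1\to L_1/\mathcal{R}$, some hypothesis on the quotient is needed, and it is natural to ask which quotients $X$ force the kernel of a surjection $L_1\to X$ to have the DPP.

If the kernel is complemented, for instance if $X$ is finite-dimensional, it inherits the DPP: compose a weakly compact operator on the kernel with the projection. For a surjection $q:L_1\to c_0$ this never happens. A complement of $\ker q$ would be mapped isomorphically onto $c_0$, so it would contain functions $f_k$ with $qf_k=e_k$ and $\|\sum_{k\le n}\theta_kf_k\|_1\le C$ for all $n$ and all signs $\theta_k=\pm1$. Averaging over the signs and using Khintchine's inequality pointwise and then Minkowski's inequality, we would get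
\[
C\ge c\int\Big(\sum_{k\le n}|f_k|^2\Big)^{1/2}\ge c\Big(\sum_{k\le n}\|f_k\|_1^2\Big)^{1/2}\ge \frac{c\sqrt n}{\|q\|}\quad\text{for all } n.
\]

Two known facts suggest that the quotient $c_0$ nevertheless suffices. First, the kernel of a quotient map $\ell_1\to c_0$ has the DPP, being a subspace of a Schur space. Second, let $G$ be an infinite compact abelian group with discrete dual group $\Gamma$. A set $S\subset\Gamma$ is a \emph{Sidon set} if there is a constant $C$ with $\sum_{\gamma\in S}|a_\gamma|\le C\|\sum_{\gamma\in S}a_\gamma\gamma\|_\infty$ for every finitely supported family of scalars $(a_\gamma)$. For an infinite Sidon set $S$ the map $f\mapsto(\hat f(\gamma))_{\gamma\in S}$ is a quotient map of $L_1(G)$ onto $c_0(S)$, and Kalton and Pe{\l}czy\'nski proved that its kernel has the DPP. For the circle group, $L_1(G)\cong L_1[0,1]$ and $c_0(S)\cong c_0$. The first fact rests on the Schur property, which $L_1$ lacks; the second concerns one special family of maps. The following question is posed in \cite{zlinear}: \emph{if $0\to K_0\to L_1\to c_0\to0$ is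 an exact sequence, does $K_0$ have the DPP?} The answer is yes.

\begin{theorem}\label{thm:c0}
If $q:L_1[0,1]\to c_0$ is a bounded linear surjection, then $K_0=\ker q$ has the DPP.
\end{theorem}

For $p\in\{1,\infty\}$, a Banach space $E$ is an \emph{$\mathcal{L}_p$-space} if there is $\lambda<\infty$ such that every finite-dimensional subspace of $E$ is contained in a finite-dimensional subspace $E_0\subset E$ admitting an isomorphism $T:E_0\to\ell_p^{\dim E_0}$ with $\|T\|\,\|T^{-1}\|\le\lambda$. The standard examples are $L_1(\mu)$ for $p=1$, and $c_0(S)$ and $C[0,1]$ for $p=\infty$. Write $E^{(0)}=E$ and $E^{(2n+2)}=(E^{(2n)})^{**}$.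

\begin{theorem}\label{thm:general}
Let $0\to K\to Z\to X\to0$ be exact with $Z$ an $\mathcal{L}_1$-space and $X$ an $\mathcal{L}_\infty$-space. Then $K,K^{**},K^{(4)},\dots$ all have the DPP.
\end{theorem}

Theorem~\ref{thm:general} contains Theorem~\ref{thm:c0}, the Kalton--Pe{\l}czy\'nski result for Sidon sets in any infinite compact abelian group (take $Z=L_1(G)$, $X=c_0(S)$), and for instance the case of the kernel of any surjection $L_1\to C[0,1]$. We prove Theorem~\ref{thm:c0} first and independently, because the method is more transparent there.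

The proof has two halves. Section~\ref{sec:obstruction} turns a failure of the DPP in $K=\ker q$ into an approximation of signed sums $\sum a_k\theta_kh_k$ of functionals by elements $n(\theta)$ of $K^\perp$. Section~\ref{sec:riesz} uses the structure of $L_1$ to show that $n(\theta)$ cannot be linear in $\theta$ with summable coefficients. Section~\ref{sec:paths} uses the structure of $X^*$ to produce such a linear approximation, provided that certain functions have almost disjoint supports. Disjointness is arranged for $X=c_0$ in Section~\ref{sec:c0}, and for $X^*$ complemented in $L_1(\nu)$ in Section~\ref{sec:L1dual}. Section~\ref{sec:general} deduces Theorem~\ref{thm:general}.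

\section{Tools}\label{sec:tools}

The duality pairing $\langle\cdot,\cdot\rangle$ is bilinear. For a finite set $A\subset\mathbb{N}$, the letter $\theta=(\theta_k)_{k\in A}$ runs over $\{\pm1\}^A$ and $\mathbb{E}_\theta$ is the uniform average. A function $f$ of $\theta$ with values in a vector space is \emph{odd} if $f(-\theta)=-f(\theta)$; then $\mathbb{E}_\theta f=0$. We write $A<A'$ if $\max A<\min A'$.

\subsection*{A sequential criterion}
A Banach space $E$ has \emph{property \textup{(S)}} if $x_k^*(x_k)\to0$ whenever $x_k\to0$ weakly in $E$ and $x_k^*\to0$ weakly in $E^*$. This property is invariant under isomorphism.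

\begin{lemma}\label{lem:S}
\textup{(i)} Property \textup{(S)} implies the DPP. \textup{(ii)} Property \textup{(S)} passes to complemented subspaces. \textup{(iii)} If $E^{**}$ has \textup{(S)}, then so does $E$.
\end{lemma}

\begin{proof}
(i) Let $T:E\to Y$ be weakly compact and not completely continuous. Take a weakly convergent sequence whose image does not converge in norm. Subtracting the weak limit, passing to a subsequence and scaling, we get $x_k\to0$ weakly with $\|Tx_k\|\ge1$. Choose $y_k^*\in Y^*$ with $\|y_k^*\|=1$ and $y_k^*(Tx_k)=\|Tx_k\|$. By Gantmacher's theorem $T^*$ is weakly compact, so by the Eberlein--\v{S}mulian theorem $T^*y_k^*\to x^*$ weakly along a subsequence. Then $x_k^*=T^*y_k^*-x^*$ is weakly null and $|x_k^*(x_k)|\ge1-|x^*(x_k)|\to1$, so (S) fails.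

(ii) Let $\pi:E\to E_0$ be a bounded projection. Bounded operators preserve weakly null sequences, so if $(x_k)\subset E_0$ and $(x_k^*)\subset E_0^*$ are weakly null, then so are $(x_k)$ in $E$ and $(\pi^*x_k^*)$ in $E^*$, and $\langle \pi^*x_k^*,x_k\rangle=x_k^*(x_k)$.

(iii) The canonical embeddings $E\to E^{**}$ and $E^*\to E^{***}$ preserve weakly null sequences and the numbers $x_k^*(x_k)$.
\end{proof}

\subsection*{Duality}
Let $q:Z\to X$ be a bounded surjection, $K=\ker q$, and $N=K^\perp=\{h\in Z^*:h|_K=0\}$. By the open mapping theorem $X\cong Z/K$, so $q^*$ is an isomorphism of $X^*$ onto $N$. By the Hahn--Banach theorem, restriction $h\mapsto h|_K$ maps $Z^*$ onto $K^*$ and $\|h|_K\|=\operatorname{dist}(h,N)$. In particular the dual of an exact sequence $0\to K\to Z\to X\to0$ is an exact sequence $0\to X^*\to Z^*\to K^*\to0$.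

\subsection*{Convex combinations}

\begin{lemma}\label{lem:mazur}
Let $\Sigma$ be a compact Hausdorff space and let $(\Psi_j)\subset C(\Sigma)$ be uniformly bounded and tend to $0$ pointwise. For all $\delta,\eta>0$ and $j_0\in\mathbb{N}$ there are numbers $\alpha_j\in[0,\eta]$, $j\ge j_0$, finitely many of them nonzero, with $\sum_j\alpha_j=1$ and $\|\sum_j\alpha_j\Psi_j\|_{C(\Sigma)}\le\delta$.
\end{lemma}

\begin{proof}
Functionals on $C(\Sigma)$ are finite measures, so $\Psi_j\to0$ weakly by dominated convergence. By Mazur's theorem the weak and norm closures of a convex set coincide, so every tail of $(\Psi_j)$ has a finite convex combination of norm at most $\delta$. Choose successively $s\ge1/\eta$ such combinations with disjoint sets of indices, all $\ge j_0$, and average them.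
\end{proof}

\subsection*{Two facts about $L_1$}
On a probability space $(\Omega,P)$, the Dunford--Pettis theorem says that a relatively weakly compact subset $W$ of $L_1(P)$ is \emph{uniformly integrable}: $\sup_{g\in W}\|g1_{\{|g|>M\}}\|_1\to0$ as $M\to\infty$. This applies to the terms of a weakly null sequence. General measure spaces are reduced to probability spaces as follows.

\begin{lemma}[Change of density]\label{lem:density}
Let $f_1,f_2,\dots\in L_1(\nu)$, not all zero. There are a probability space $(T,\nu_0)$, a linear isometry $\iota:L_1(\nu_0)\to L_1(\nu)$ and a linear contraction $\iota':L_1(\nu)\to L_1(\nu_0)$ with $\iota\iota'f_i=f_i$ for all $i$.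
\end{lemma}

\begin{proof}
The set $T=\bigcup_{i,n}\{|f_i|>1/n\}$ is $\sigma$-finite and of positive measure, so there is a measurable $\omega:T\to(0,\infty)$ with $\int_T\omega\,d\nu=1$. Let $d\nu_0=\omega\,d\nu$ on $T$, let $\iota f$ be $f\omega$ extended by zero, and let $\iota'f=f|_T/\omega$.
\end{proof}

\section{Obstructions and odd selections}\label{sec:obstruction}

In Sections~\ref{sec:obstruction}--\ref{sec:paths}, $\mu$ is an arbitrary measure, $Z=L_1(\mu)$, $q:Z\to X$ is a bounded surjection, $K=\ker q$ and $N=K^\perp$.

\begin{definition}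
An \emph{obstruction with bound $b$} consists of sequences $(g_k)\subset K$, $(\varphi_k)\subset K^*$, $(h_k)\subset Z^*$ such that $(g_k)$ and $(\varphi_k)$ are weakly null and, for all $k$,
\[
\varphi_k(g_k)=1,\qquad h_k|_K=\varphi_k,\qquad \|h_k\|\le b .
\]
\end{definition}

A subsequence of an obstruction is an obstruction with the same bound. If $K$ fails (S), an obstruction exists: take weakly null $(g_k)$, $(\varphi_k)$ with $\inf_k|\varphi_k(g_k)|>0$, divide $g_k$ by $\varphi_k(g_k)$, and let $h_k$ be a norm-preserving extension of $\varphi_k$.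

Fix an obstruction with bound $b$. We want convex combinations of the $\varphi_k$ that are small for all choices of signs at once, so we apply Lemma~\ref{lem:mazur} to absolute values. Let $B$ be the unit ball of $K^{**}$ with the weak$^*$ topology, a compact Hausdorff space, and put $\psi_k(x)=|x(\varphi_k)|$ for $x\in B$. Then $\psi_k\in C(B)$, $0\le\psi_k\le b$, and $\psi_k\to0$ pointwise because $(\varphi_k)$ is weakly null. This is the only way in which the weak nullity of $(\varphi_k)$ enters, apart from one weak$^*$ limit in Section~\ref{sec:c0}.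

\begin{lemma}[Odd selection]\label{lem:selection}
Let $A\subset\mathbb{N}$ be finite and nonempty, $a_k\ge0$ with $\sum_{k\in A}a_k=1$, $\delta\in(0,1)$, and suppose that $\sum_{k\in A}a_k\psi_k\le\delta$ on $B$. Then there is an odd map $n:\{\pm1\}^A\to N$ with
\[
\Big\|\sum_{k\in A}a_k\theta_kh_k-n(\theta)\Big\|\le2\delta,\qquad\|n(\theta)\|\le b+2\qquad\text{for all }\theta .
\]
\end{lemma}

\begin{proof}
For every $\theta$,
\[
\operatorname{dist}\Big(\sum a_k\theta_kh_k,N\Big)=\Big\|\sum a_k\theta_k\varphi_k\Big\|_{K^*}=\sup_{x\in B}\Big|\sum a_k\theta_k\,x(\varphi_k)\Big|\le\sup_B\sum a_k\psi_k\le\delta .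
\]
Choose $n(\theta)\in N$ within $2\delta$ of $\sum a_k\theta_kh_k$ for one $\theta$ in each pair $\{\theta,-\theta\}$ and put $n(-\theta)=-n(\theta)$. The norm bound follows from $\|\sum a_k\theta_kh_k\|\le b$.
\end{proof}

By Lemmas~\ref{lem:mazur} and~\ref{lem:selection}, odd approximants with arbitrarily small error exist for every obstruction, whatever the quotient $X$. Their existence alone is therefore no contradiction, since $\mathcal{R}$ fails (S). The contradiction will come from approximants of a special form.

\begin{definition}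
The obstruction has \emph{property \textup{(L)}} with constants $C_0,C_1\ge0$ if for every infinite set $\mathbb{M}\subset\mathbb{N}$ and every $\delta\in(0,1)$ there are a finite set $A\subset\mathbb{M}$, weights $a_k\ge0$ with $\sum_{k\in A}a_k=1$, and $\lambda_k\in N$ $(k\in A)$ such that
\[
\mathbb{E}_\theta\Big\|\sum_{k\in A}a_k\theta_kh_k-\sum_{k\in A}\theta_k\lambda_k\Big\|\le C_1\delta,\qquad\sum_{k\in A}\|\lambda_k\|\le C_0 .
\]
\end{definition}

Property (L) passes to subsequences with the same constants.

\section{Riesz products exclude linear approximants}\label{sec:riesz}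

\begin{example}\label{ex:rademacher}
Let $Z=L_1[0,1]$, $Z^*=L_\infty[0,1]$, and consider an obstruction with $g_k=r_k$. For finite $A$ and $\theta\in\{\pm1\}^A$ the \emph{Riesz product} $\rho(\theta)=\prod_{k\in A}(1+\theta_kr_k)$ equals $2^{|A|}$ on the set where $r_k=\theta_k$ for all $k\in A$ and vanishes elsewhere, so $\|\rho(\theta)\|_1=1$. Expanding the product gives $\mathbb{E}_\theta[\theta_k\rho(\theta)]=r_k$. For $\Phi:\{\pm1\}^A\to L_\infty$ put $\tau(\Phi)=\mathbb{E}_\theta\langle\Phi(\theta),\rho(\theta)\rangle$. Then $|\tau(\Phi)|\le\mathbb{E}_\theta\|\Phi(\theta)\|_\infty$ and $\tau(\theta_kh)=\langle h,r_k\rangle$. For $H=\sum a_k\theta_kh_k$ with convex weights and $\Lambda=\sum\theta_k\lambda_k$ with $\lambda_k\in N$ we get $\tau(H)=1$ and $\tau(\Lambda)=0$, hence $\mathbb{E}_\theta\|H-\Lambda\|_\infty\ge1$.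

Linearity is essential. A term $\theta_1\theta_2\theta_3\lambda$ is tested against $r_1r_2r_3$, which need not lie in $K$. For $K=\mathcal{R}$ the choice $g_k=h_k=r_k$, $\varphi_k=r_k|_{\mathcal{R}}$ is an obstruction, since under $\mathcal{R}\cong\ell_2$ these are the unit vectors and the coordinate functionals. The odd approximants $n$ of Lemma~\ref{lem:selection} then satisfy $|\tau(n)-1|\le2\delta$.
\end{example}

In general the $g_k$ are neither bounded nor independent. We truncate them to make the Riesz products positive, and pass to a subsequence to control the integrals of the products. The truncated functions are no longer in $K$, so $\tau(\Lambda)$ is no longer zero; the bound $C_0$ on $\sum\|\lambda_k\|$, which does not depend on $\delta$ or on the subsequence, is what keeps it small.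

\begin{proposition}\label{prop:riesz}
No obstruction in the kernel of a surjection $q:L_1(\mu)\to X$ has property \textup{(L)}.
\end{proposition}

\begin{proof}
Suppose that an obstruction with bound $b$ has (L) with constants $C_0,C_1$; note that $b>0$. By Lemma~\ref{lem:density} there are a probability space $(\Omega,P)$ and an isometric embedding of $L_1(P)$ into $Z$ whose range contains all $g_k$. We regard $L_1(P)$ as a closed subspace of $Z$; by the Hahn--Banach theorem $(g_k)$ is weakly null in $L_1(P)$.

\emph{Truncation.} Let $\kappa=\frac1{8(b+C_0)}$. By uniform integrability there is $M_0\ge1$ with $\|g_k1_{\{|g_k|>M_0\}}\|_1\le\kappa$ for all $k$. The functions $g_k1_{\{|g_k|\le M_0\}}$ are bounded in $L_2(P)$; pass to a subsequence along which they converge weakly in $L_2(P)$ to some $g$. The set of functions with modulus at most $M_0$ is closed and convex, hence weakly closed, so $|g|\le M_0$ a.e. Weak convergence in $L_2(P)$ implies weak convergence in $L_1(P)$, and $g_k\to0$ weakly in $L_1(P)$; therefore $g_k1_{\{|g_k|>M_0\}}\to-g$ weakly in $L_1(P)$ and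 $\|g\|_1\le\kappa$. Put $M=2M_0$,
\[
g_k'=g_k1_{\{|g_k|\le M_0\}}-g,\qquad g_k''=g_k-g_k'=g_k1_{\{|g_k|>M_0\}}+g .
\]
Then $|g_k'|\le M$, $g_k'\to0$ weakly in $L_2(P)$, and $\|g_k''\|_1\le2\kappa$.

\emph{Riesz products.} Let $\xi_k=\operatorname{Re}g_k'$ and $\zeta_k=\operatorname{Im}g_k'$. For a bounded real function $f$, the numbers $\int\xi_kf\,dP$ and $\int\zeta_kf\,dP$ are the real and imaginary parts of $\int g_k'f\,dP$ and tend to $0$. Choose a further subsequence term by term and relabel it so that for all $l\ge1$ and $I\subset\{1,\dots,l-1\}$,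
\[
\Big|\int\xi_l\prod_{i\in I}\xi_i\,dP\Big|\le4^{-l}M^{|I|+1},\qquad\Big|\int\zeta_l\prod_{i\in I}\zeta_i\,dP\Big|\le4^{-l}M^{|I|+1};
\]
at stage $l$ only finitely many functions $f$ are tested. For finite $A\subset\mathbb{N}$ and $\theta\in\{\pm1\}^A$ let
\[
\rho^\xi(\theta)=\prod_{k\in A}\Big(1+\frac{\theta_k\xi_k}{M}\Big)\ge0,\qquad\rho^\zeta(\theta)=\prod_{k\in A}\Big(1+\frac{\theta_k\zeta_k}{M}\Big)\ge0 .
\]
Expand $\rho^\xi(\theta)$ and group the nonconstant terms by their largest index $l$. There are at most $2^{l-1}$ terms with largest index $l$, and each has integral of modulus at most $4^{-l}$. By positivity,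
\[
\|\rho^\xi(\theta)\|_1=\int\rho^\xi(\theta)\,dP\le1+\sum_{l\ge1}2^{l-1}4^{-l}=\tfrac32 ,
\]
and the same computation gives $\|\rho^\zeta(\theta)\|_1\le\frac32$. For $\Phi:\{\pm1\}^A\to Z^*$ put $\tau(\Phi)=\mathbb{E}_\theta\langle\Phi(\theta),\rho^\xi(\theta)+i\rho^\zeta(\theta)\rangle$, omitting the term $i\rho^\zeta$ for real scalars. The functional $\tau$ is linear. Since $\mathbb{E}_\theta[\theta_k\rho^\xi]=\xi_k/M$ and $\mathbb{E}_\theta[\theta_k\rho^\zeta]=\zeta_k/M$,
\[
|\tau(\Phi)|\le3\,\mathbb{E}_\theta\|\Phi(\theta)\|,\qquad M\tau(\theta_kh)=\langle h,g_k'\rangle\quad(k\in A,\ h\in Z^*).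
\]

\emph{Contradiction.} The present subsequence has (L) with the constants $C_0,C_1$. Apply (L) with $\mathbb{M}=\mathbb{N}$ and $\delta\in(0,1)$ so small that $3MC_1\delta<\frac12$, and let $H=\sum a_k\theta_kh_k$, $\Lambda=\sum\theta_k\lambda_k$. Since $\langle h_k,g_k\rangle=1$ and $\langle\lambda_k,g_k\rangle=0$,
\[
M\tau(H)=1-\sum a_k\langle h_k,g_k''\rangle,\qquad M\tau(\Lambda)=-\sum\langle\lambda_k,g_k''\rangle .
\]
Thus $|M\tau(H)-1|\le2\kappa b$ and $|M\tau(\Lambda)|\le2\kappa C_0$, and
\[
1\le M|\tau(H-\Lambda)|+2\kappa(b+C_0)\le3MC_1\delta+\tfrac14<\tfrac34 ,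
\]
which is false.
\end{proof}

This proposition is where the hypothesis $Z=L_1(\mu)$ and the weak nullity of $(g_k)$ are used. The sequence $(g_k)$ plays no role in the proofs that follow.

\begin{remark}\label{rem:L1}
If $X=\{0\}$, then $N=\{0\}$, and Lemmas~\ref{lem:mazur} and~\ref{lem:selection} give (L) with $\lambda_k=0$, $C_0=0$, $C_1=2$ for every obstruction. So $L_1(\mu)$ has (S), hence the DPP.
\end{remark}

\section{Rows, paths and linearization}\label{sec:paths}

We must replace an odd approximant $n(\theta)$ by a linear one. The obvious candidate is the linear part $\sum_k\theta_k\,\mathbb{E}_\theta[\theta_kn]$ of its expansion in the products $\prod_{k\in I}\theta_k$. Nothing so far makes the terms of higher degree small, and the only evident bound for $\sum_k\|\mathbb{E}_\theta[\theta_kn]\|$ is $|A|(b+2)$. The remedy is to arrange the indices in rows and to approximate one signed sum in two ways: row by row, and along paths that pick one index from each row.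

\begin{example}\label{ex:tworows}
An odd function of two signs has the form $\theta_1y+\theta_2y'$, so nonlinearity first appears with three signs. Take the rows $A_1=\{1,2,3\}$ and $A_2=\{4,5,6\}$, and $H=\frac16\sum_{k=1}^6\theta_kh_k$. Suppose that $\frac13\sum_{k\in A_j}\theta_kh_k$ is within $2\delta$ of an odd $n_j(\theta)\in N$ depending on the signs of row $j$, and that for each of the nine paths $(k,l)\in A_1\times A_2$ the sum $\frac12(\theta_kh_k+\theta_lh_l)$ is within $2\delta$ of an odd $w_{kl}=\theta_ky_{kl}+\theta_ly'_{kl}\in N$ of norm at most $b+2$. Both $\frac12(n_1+n_2)$ and $\frac19\sum w_{kl}$ are within $2\delta$ of $H$, so $R=\frac19\sum w_{kl}-\frac12(n_1+n_2)$ has norm at most $4\delta$. Averaging over $\theta_4,\theta_5,\theta_6$ removes $n_2$ and the terms $\theta_ly'_{kl}$, and turns $R$ into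
\[
\sum_{k\in A_1}\theta_k\cdot\frac19\sum_{l\in A_2}y_{kl}\;-\;\frac12n_1 .
\]
So $\frac12n_1$ is within $4\delta$ of a linear function, whatever its term in $\theta_1\theta_2\theta_3$ was, and the coefficients have total norm at most $\frac19\sum\|y_{kl}\|\le b+2$, because $y_{kl}=\mathbb{E}_\theta[\theta_kw_{kl}]$. Treating $n_2$ by averaging over $\theta_1,\theta_2,\theta_3$ and adding, we linearize $\frac12(n_1+n_2)$ with error $8\delta$ and total norm $2(b+2)$: both bounds are multiplied by the number of rows.

Suppose now that $N=\ell_1$ isometrically and that $n_1,n_2$ are supported on disjoint sets of coordinates $T_1,T_2$. Multiply by $1_{T_j}$ before averaging. The total error becomes at most $\mathbb{E}_\theta(\|1_{T_1}R\|_1+\|1_{T_2}R\|_1)\le4\delta$. The coefficients $y_{kl},y'_{kl}$ become $\mathbb{E}_\theta[\theta_k1_{T_1}w_{kl}]$ and $\mathbb{E}_\theta[\theta_l1_{T_2}w_{kl}]$, whose norms add up to at most $\mathbb{E}_\theta\|w_{kl}\|_1\le b+2$. The number of rows has disappeared from both bounds.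
\end{example}

We now carry this out in general. Fix an obstruction with bound $b$, an infinite set $\mathbb{M}\subset\mathbb{N}$ and $\delta\in(0,1)$. A \emph{system of rows} consists of finite nonempty sets $A_1<A_2<\cdots$ in $\mathbb{M}$, weights $c_k\ge0$ with $\sum_{k\in A_j}c_k=1$ for each $j$, and odd maps $n_j:\{\pm1\}^{A_j}\to N$ with
\begin{equation}\label{eq:rows}
\Big\|\sum_{k\in A_j}c_k\theta_kh_k-n_j(\theta)\Big\|\le2\delta,\qquad\|n_j(\theta)\|\le b+2\qquad\text{for all }j,\theta .
\end{equation}
Systems of rows exist by Lemmas~\ref{lem:mazur} and~\ref{lem:selection}, and any infinite subfamily of the rows is again a system of rows. A \emph{path} of length $m$ is a point $p=(p_1,\dots,p_m)$ of $\mathcal{P}_m=A_1\times\dots\times A_m$. The row weights must work for all paths simultaneously, and compactness of the space of infinite paths provides them.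

\begin{lemma}\label{lem:paths}
Given a system of rows and $\eta>0$, there are $m\in\mathbb{N}$, weights $\alpha_1,\dots,\alpha_m\in[0,\eta]$ with $\sum_j\alpha_j=1$, and for every $p\in\mathcal{P}_m$ an odd $N$-valued function $w_p$ of the signs $\theta_{p_1},\dots,\theta_{p_m}$ with
\begin{equation}\label{eq:paths}
\Big\|\sum_{j\le m}\alpha_j\theta_{p_j}h_{p_j}-w_p(\theta)\Big\|\le2\delta,\qquad\|w_p(\theta)\|\le b+2\qquad\text{for all }\theta .
\end{equation}
\end{lemma}

\begin{proof}
Let $\mathcal{P}=\prod_{j\ge1}A_j$, a compact space, and $\Psi_j(x,p)=\psi_{p_j}(x)$ on $B\times\mathcal{P}$. Each $\Psi_j$ is bounded by $b$, and it is continuous because $p\mapsto p_j$ is continuous with finitely many values. For fixed $p$ the sequence $(p_j)$ is strictly increasing, so $\Psi_j\to0$ pointwise. Lemma~\ref{lem:mazur} gives $m$ and $\alpha_1,\dots,\alpha_m$ with $\sum_{j\le m}\alpha_j\psi_{p_j}\le\delta$ on $B$ for every $p$. Apply Lemma~\ref{lem:selection} to the set $\{p_1,\dots,p_m\}$.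
\end{proof}

The loss of a factor $m$ seen in Example~\ref{ex:tworows} cannot be afforded. Indeed $\alpha_j\|\varphi_{p_j}\|=\alpha_j\|\psi_{p_j}\|_{C(B)}\le\delta$ and $\|\varphi_k\|\,\|g_k\|\ge1$, so the weights constructed above satisfy $\alpha_j\le\delta\sup_k\|g_k\|$, and $m\delta\ge1/\sup_k\|g_k\|$.

Fix $m$, $(\alpha_j)$, $(w_p)$ as in Lemma~\ref{lem:paths}. Let $A=A_1\cup\dots\cup A_m$, let $\theta$ run over $\{\pm1\}^A$, and let $\mathbb{E}_p$ be the average over $\mathcal{P}_m$ in which $p$ has weight $\prod_jc_{p_j}$. Put $a_k=\alpha_jc_k$ for $k\in A_j$; these are convex weights on $A$. Since $p_j=k$ with probability $c_k$,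
\[
H(\theta):=\sum_{k\in A}a_k\theta_kh_k=\sum_{j\le m}\alpha_j\sum_{k\in A_j}c_k\theta_kh_k=\mathbb{E}_p\sum_{j\le m}\alpha_j\theta_{p_j}h_{p_j}.
\]
By \eqref{eq:rows} and \eqref{eq:paths}, both $\sum_j\alpha_jn_j$ and $\mathbb{E}_pw_p$ are within $2\delta$ of $H$. Hence for every $\theta$,
\begin{equation}\label{eq:two}
\Big\|H-\sum_{j\le m}\alpha_jn_j\Big\|\le2\delta,\qquad\Big\|\mathbb{E}_pw_p-\sum_{j\le m}\alpha_jn_j\Big\|\le4\delta .
\end{equation}
Let $\mathbb{E}_j$ denote the average over the signs $\theta_k$ with $k\in A\setminus A_j$. It commutes with linear operators, and $\mathbb{E}_\theta\|\mathbb{E}_j\Phi\|\le\mathbb{E}_\theta\|\Phi\|$ for functions $\Phi$ with values in a normed space. Moreover,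
\begin{equation}\label{eq:cond}
\mathbb{E}_jn_j=n_j,\qquad\mathbb{E}_jn_i=0\ \ (i\ne j),\qquad\mathbb{E}_jw_p=\theta_{p_j}\,\mathbb{E}_\theta[\theta_{p_j}w_p].
\end{equation}
The first two identities hold because $n_i$ is an odd function of the signs in row $i$. For the third, $p_j$ is the only coordinate of $p$ in $A_j$, so $\mathbb{E}_jw_p$ is a function of the single sign $\theta_{p_j}$. It is odd, because $w_p$ is odd and the average over the other signs is invariant under their reversal. So $\mathbb{E}_jw_p=\theta_{p_j}y$ with $y=\mathbb{E}_\theta[\theta_{p_j}\mathbb{E}_jw_p]=\mathbb{E}_\theta[\theta_{p_j}w_p]$.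

\begin{lemma}[Linearization]\label{lem:linear}
In this situation let $(T,\nu)$ be a measure space, let $J:N\to L_1(\nu)$ and $Q:L_1(\nu)\to N$ be operators of norm at most $D$ with $QJn_j(\theta)=n_j(\theta)$ for all $j\le m$ and $\theta$, and let $T_1,\dots,T_m\subset T$ be disjoint measurable sets with
\begin{equation}\label{eq:disjoint}
\mathbb{E}_\theta\Big\|\sum_{j\le m}\alpha_j1_{T\setminus T_j}Jn_j(\theta)\Big\|_1\le\varepsilon .
\end{equation}
Then there are $\lambda_k\in N$ $(k\in A)$ with
\[
\mathbb{E}_\theta\Big\|H-\sum_{k\in A}\theta_k\lambda_k\Big\|\le(2+4D^2)\delta+D\varepsilon,\qquad\sum_{k\in A}\|\lambda_k\|\le D^2(b+2).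
\]
\end{lemma}

\begin{proof}
Let $R=J(\mathbb{E}_pw_p-\sum_j\alpha_jn_j)$; by \eqref{eq:two}, $\|R(\theta)\|_1\le4D\delta$ for all $\theta$. Put
\[
v_{p,j}=1_{T_j}\,\mathbb{E}_\theta[\theta_{p_j}Jw_p]\in L_1(\nu),\qquad\ell_j(\theta)=\mathbb{E}_p[\theta_{p_j}v_{p,j}].
\]
By \eqref{eq:cond}, $\mathbb{E}_j[1_{T_j}R]=\ell_j-\alpha_j1_{T_j}Jn_j$. Since the $T_j$ are disjoint,
\begin{equation}\label{eq:sumerr}
\sum_{j\le m}\mathbb{E}_\theta\|\mathbb{E}_j[1_{T_j}R]\|_1\le\mathbb{E}_\theta\sum_{j\le m}\|1_{T_j}R\|_1\le\mathbb{E}_\theta\|R\|_1\le4D\delta .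
\end{equation}
For $k\in A_j$ let $\lambda_k=Q\,\mathbb{E}_p[1_{\{p_j=k\}}v_{p,j}]$, and let $\Lambda=\sum_{k\in A}\theta_k\lambda_k$. Summing over $k\in A_j$ and then over $j$ gives $\Lambda=Q\sum_j\ell_j$. Since $n_j=QJn_j$,
\[
\Lambda-\sum_j\alpha_jn_j=Q\Big(\sum_j\mathbb{E}_j[1_{T_j}R]-\sum_j\alpha_j1_{T\setminus T_j}Jn_j\Big).
\]
By \eqref{eq:sumerr} and \eqref{eq:disjoint} the right side has average norm at most $D(4D\delta+\varepsilon)$, and \eqref{eq:two} gives the first estimate. For the second, disjointness and \eqref{eq:paths} give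
\[
\sum_{k\in A}\|\lambda_k\|\le D\,\mathbb{E}_p\sum_j\|v_{p,j}\|_1\le D\,\mathbb{E}_p\mathbb{E}_\theta\sum_j\|1_{T_j}Jw_p\|_1\le D\,\mathbb{E}_p\mathbb{E}_\theta\|Jw_p\|_1\le D^2(b+2).
\]
\end{proof}

To verify (L) it remains to choose the rows so that \eqref{eq:disjoint} holds with $\varepsilon$ a fixed multiple of $\delta$, and with $D$ independent of $\mathbb{M}$ and $\delta$.

\section{The quotient $c_0$}\label{sec:c0}

\begin{proof}[Proof of Theorem~\ref{thm:c0}]
Let $Z=L_1[0,1]$, $X=c_0$, $K=K_0$. View $c_0^*=\ell_1$ as $L_1(\nu)$ for the counting measure $\nu$ on $T=\mathbb{N}$. Let $J=(q^*)^{-1}:N\to\ell_1$, $Q=J^{-1}$, and $D\ge1$ with $\|J\|,\|Q\|\le D$. Choose $u_t\in Z$ with $qu_t=e_t$ for $t\in\mathbb{N}$. For $n\in N$,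
\begin{equation}\label{eq:coord}
(Jn)(t)=\langle Jn,qu_t\rangle=\langle q^*Jn,u_t\rangle=\langle n,u_t\rangle .
\end{equation}
We look for rows such that $Jn_j(\theta)$ lives almost entirely on an interval $T_j$ of integers, the intervals being consecutive. The far coordinates cause no difficulty, since a row produces finitely many elements of $\ell_1$. The initial coordinates are evaluations at finitely many vectors $u_t$ by \eqref{eq:coord}, and they will be small if $(h_k)$ is weak$^*$ null.

\emph{Choice of the obstruction.} Suppose that $K$ fails (S) and take any obstruction. As $Z$ is separable, bounded subsets of $Z^*$ are weak$^*$ metrizable, and along a subsequence $h_k\to h$ weak$^*$. For $x\in K$ we have $\langle h,x\rangle=\lim\varphi_k(x)=0$, so $h\in N$ and $h_k-h$ still extends $\varphi_k$. Replacing $h_k$ by $h_k-h$, we obtain an obstruction, with some bound $b$, in which $h_k\to0$ weak$^*$. We show that it has (L) with $C_0=D^2(b+2)$ and $C_1=10D^2$.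

\emph{Rows.} Fix $\mathbb{M}$ and $\delta\in(0,1)$, and let $t_0=0$. Suppose that $A_i$ and $t_i$ are chosen for $i<j$. Let $\delta_j=\delta/(1+\sum_{t\le t_{j-1}}\|u_t\|)$. For all large $k$ we have $|\langle h_k,u_t\rangle|\le\delta/(t_{j-1}+1)$ for every $t\le t_{j-1}$. By Lemma~\ref{lem:mazur}, applied to a tail of $(\psi_k)_{k\in\mathbb{M}}$, there are a finite set $A_j\subset\mathbb{M}$ of such $k$, with $A_j>A_{j-1}$ if $j>1$, and convex weights $(c_k)_{k\in A_j}$ with $\sum_{A_j}c_k\psi_k\le\delta_j$ on $B$. Lemma~\ref{lem:selection} gives an odd $n_j$ with $\|\sum_{A_j}c_k\theta_kh_k-n_j(\theta)\|\le2\delta_j\le2\delta$ and $\|n_j(\theta)\|\le b+2$. By \eqref{eq:coord},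
\[
\sum_{t\le t_{j-1}}|(Jn_j(\theta))(t)|\le\sum_{t\le t_{j-1}}\Big(\frac{\delta}{t_{j-1}+1}+2\delta_j\|u_t\|\Big)\le\delta+2\delta=3\delta .
\]
Choose $t_j>t_{j-1}$ with $\sum_{t>t_j}|(Jn_j(\theta))(t)|\le\delta$ for each of the finitely many $\theta\in\{\pm1\}^{A_j}$. This defines a system of rows, and with $T_j=\{t\in\mathbb{N}:t_{j-1}<t\le t_j\}$ we have $\|1_{T\setminus T_j}Jn_j(\theta)\|_1\le4\delta$ for all $j$ and $\theta$.

\emph{Conclusion.} Take $m$, $(\alpha_j)$, $(w_p)$ from Lemma~\ref{lem:paths} with $\eta=1$. Then \eqref{eq:disjoint} holds with $\varepsilon=4\delta$, and Lemma~\ref{lem:linear} gives (L), because $2+4D^2+4D\le10D^2$. This contradicts Proposition~\ref{prop:riesz}. Hence $K_0$ has (S), and by Lemma~\ref{lem:S} it has the DPP.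
\end{proof}

\section{Quotients whose dual is complemented in $L_1(\nu)$}\label{sec:L1dual}

\begin{proposition}\label{prop:L1dual}
Let $q:L_1(\mu)\to X$ be a bounded surjection, where $X^*$ is isomorphic to a complemented subspace of some $L_1(\nu)$. Then $\ker q$ has property \textup{(S)}.
\end{proposition}

There are now no coordinates and no separability, and the functions $F_j(\theta,t)=(Jn_j(\theta))(t)$ cannot be given disjoint supports in $t$. On a probability space $T$ they can carry their mass in three ways. Where $F_j$ has moderate size, averaging over many rows makes the sum small by orthogonality; this is why Lemma~\ref{lem:paths} allows small weights. Where $F_j$ is large on a small set of points $t$, the small sets can be made disjoint as in a gliding hump argument. The third possibility is that at every $t$ the function $F_j$ is large for a rare choice of signs. An example on $T=[0,1]$, with a row $A'$ of $s$ indices, is the odd part $F=\frac12(\rho(\theta)-\rho(-\theta))$ of the Riesz product $\rho(\theta)=\prod_{k\in A'}(1+\theta_kr_k)$. Here $\|F(\theta,\cdot)\|_1=1$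 for each $\theta$, and for each $t$ the function $F(\cdot,t)$ is nonzero for only two of the $2^s$ values of $\theta$. Integrating over the set where $F\neq0$ shows that $\mathbb{E}_\theta\|F-\sum\theta_kv_k\|_1\ge1-2^{1-s}\sum\|v_k\|_1$. Such mass cannot be linearized with bounded coefficients, so we must show that it is small, and the paths will be used a second time for this.

\begin{proof}[Proof of Proposition~\ref{prop:L1dual}]
Let $Z=L_1(\mu)$, $K=\ker q$, $N=K^\perp\cong X^*$. There are operators $\widetilde J:N\to L_1(\nu)$ and $\widetilde Q:L_1(\nu)\to N$ with $\widetilde Q\widetilde J=\mathrm{id}_N$; fix $D\ge1$ with $\|\widetilde J\|,\|\widetilde Q\|\le D$. Suppose that $K$ fails (S) and take any obstruction, with bound $b$. We verify (L) with $C_0=D^2(b+2)$ and $C_1=D^2(4b+25)$, which contradicts Proposition~\ref{prop:riesz}. Fix $\mathbb{M}$ and $\delta\in(0,1)$.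

\emph{Step 1: rows as functions.} Take any system of rows. If all $n_j(\theta)$ vanish, then \eqref{eq:rows} for $j=1$ gives the required estimate with $\lambda_k=0$. Otherwise the countably many functions $\widetilde Jn_j(\theta)$ are not all zero. Take $(T,\nu_0)$, $\iota$, $\iota'$ from Lemma~\ref{lem:density} and put $J=\iota'\widetilde J$, $Q=\widetilde Q\iota$. Then $\|J\|,\|Q\|\le D$ and $QJn_j(\theta)=n_j(\theta)$ for all $j,\theta$. Let $F_j(\theta,t)=(Jn_j(\theta))(t)$, with representatives chosen so that $F_j(-\theta,t)=-F_j(\theta,t)$ for every $t$. Let $\mathbb{E}$ denote integration in $t$ with respect to $\nu_0$ together with the average over the finitely many signs that occur. Then $\mathbb{E}|F_j|\le D(b+2)$.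

\emph{Step 2: a gap in the heights.} We claim that, after passing to a subfamily of rows, there are $s_0\ge1$ and heights $s_j\ge s_0$, $s_j\to\infty$, with
\begin{equation}\label{eq:gap}
\mathbb{E}|F_j|1_{\{s_0<|F_j|\le s_j\}}\le\delta\qquad\text{for all }j .
\end{equation}
Let $d(s)=\limsup_j\mathbb{E}|F_j|1_{\{|F_j|>s\}}$, a bounded nonincreasing function of $s$, and $d=\lim_{s\to\infty}d(s)$. Fix $s_0\ge1$ with $d(s_0)-d<\delta$. Since $d(i)\ge d$, there are $j_1<j_2<\cdots$ with $\mathbb{E}|F_{j_i}|1_{\{|F_{j_i}|>i\}}\ge d-1/i$. For $i\ge s_0$,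
\[
\mathbb{E}|F_{j_i}|1_{\{s_0<|F_{j_i}|\le i\}}\le\mathbb{E}|F_{j_i}|1_{\{|F_{j_i}|>s_0\}}-d+\frac1i ,
\]
and the upper limit of the right side is at most $d(s_0)-d<\delta$. Keep the rows $j_i$ with $i$ large, and give row $j_i$ the height $i$.

\emph{Step 3: the sets where large values are not rare.} Let $U_j=\{(\theta,t):|F_j(\theta,t)|>s_j\}$ and $\pi_j(t)=\mathbb{E}_\theta1_{U_j}(\theta,t)$. By Markov's inequality $\int\pi_j\,d\nu_0\le D(b+2)/s_j$. We pass to a further subfamily, chosen row by row and relabeled, such that the sets
\begin{equation}\label{eq:small}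
\Delta_j=\{t:\pi_j(t)>\delta4^{-j}\}\quad\text{satisfy}\quad\int_{\Delta_l}\mathbb{E}_\theta|F_j|\,d\nu_0\le\delta2^{-l}\quad(j<l).
\end{equation}
Indeed, suppose that the first $l-1$ rows are chosen. A candidate for the $l$-th row with height $s$ produces a set $\Delta_l$ of measure at most $4^l\delta^{-1}D(b+2)/s$. This is as small as we please for $s$ large, and the finitely many integrable functions $\mathbb{E}_\theta|F_j|$, $j<l$, have small integrals over sets of small measure. Property \eqref{eq:gap} persists.

\emph{Step 4: decomposition.} Apply Lemma~\ref{lem:paths} to the present rows with $\eta=(\delta/s_0)^2$, and use the notation of Section~\ref{sec:paths}. For $j\le m$ put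
\[
T_j=\Delta_j\setminus\bigcup_{j<l\le m}\Delta_l,\qquad V_j=\{(\theta,t)\in U_j:t\notin\Delta_j\}.
\]
The sets $T_j$ are disjoint, since $T_l\subset\Delta_l$ and $T_j\cap\Delta_l=\emptyset$ for $j<l$. The set $V_j$ depends only on $t$ and the signs of row $j$, it is invariant under reversal of these signs, and
\begin{equation}\label{eq:rare}
\mathbb{E}_\theta1_{V_j}(\theta,t)\le\delta4^{-j}\qquad\text{for every }t .
\end{equation}
To check \eqref{eq:disjoint} we write
\[
1_{T\setminus T_j}F_j=1_{\Delta_j\setminus T_j}F_j+1_{T\setminus\Delta_j}1_{\{|F_j|\le s_j\}}F_j+1_{V_j}F_j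
\]
and estimate the three kinds of terms.

\emph{Step 5: overlaps.} Since $\Delta_j\setminus T_j\subset\bigcup_{l>j}\Delta_l$, \eqref{eq:small} gives $\mathbb{E}|F_j|1_{\Delta_j\setminus T_j}\le\sum_{l>j}\delta2^{-l}\le\delta$. The weighted sum of these terms contributes at most $\delta$.

\emph{Step 6: moderate values.} Let $Y_j=1_{T\setminus\Delta_j}1_{\{|F_j|\le s_0\}}F_j$. For fixed $t$ the $Y_j$ are odd functions of disjoint blocks of signs, so they are independent with mean zero, hence orthogonal. Therefore
\[
\mathbb{E}\Big|\sum_j\alpha_jY_j\Big|\le\Big(\sum_j\alpha_j^2\,\mathbb{E}|Y_j|^2\Big)^{1/2}\le s_0\Big(\sum_j\alpha_j^2\Big)^{1/2}\le s_0\,\eta^{1/2}=\delta .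
\]
The values with $s_0<|F_j|\le s_j$ contribute at most $\delta$ by \eqref{eq:gap}. The total is at most $2\delta$.

\emph{Step 7: rare large values.} We imitate the proof of Lemma~\ref{lem:linear}, with disjoint subsets of the product space in place of disjoint subsets of $T$. The sets $V_j$ may overlap, but they do so rarely. Let $G_j$ be the complement of $\bigcup_{i\le m,\,i\ne j}V_i$ and $W_j=V_j\cap G_j$. The sets $W_j$ are pairwise disjoint, because $W_j\subset V_j$ and $W_i\cap V_j=\emptyset$ for $i\ne j$. The set $G_j$ does not depend on the signs of row $j$ and is invariant under reversal of the signs of any one row. Let $R=\mathbb{E}_pJw_p-\sum_i\alpha_iF_i$, viewed as a function of $(\theta,t)$, and let $\mathbb{E}_j$ act for each fixed $t$. By \eqref{eq:two}, $\mathbb{E}|R|\le4D\delta$, so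
\begin{equation}\label{eq:W}
\sum_j\mathbb{E}\big|\mathbb{E}_j[1_{W_j}R]\big|\le\sum_j\mathbb{E}[1_{W_j}|R|]\le4D\delta .
\end{equation}
We compute $\mathbb{E}_j[1_{W_j}R]=1_{V_j}\mathbb{E}_j[1_{G_j}R]$ term by term.
\begin{itemize}
\item For $i\ne j$, reversing the signs of row $i$ fixes $1_{G_j}$ and changes the sign of $F_i$, so $\mathbb{E}_j[1_{G_j}F_i]=0$.
\item $\mathbb{E}_j[1_{G_j}F_j]=\gamma_jF_j$ with $\gamma_j=\mathbb{E}_j1_{G_j}$, a function of $t$ alone. By \eqref{eq:rare}, $\gamma_j(t)\ge1-\sum_{i}\delta4^{-i}\ge\frac12$.
\item Let $f_{p,j}=\mathbb{E}_j[1_{G_j}Jw_p]$. For fixed $t$ this is a function of the single sign $\theta_{p_j}$, since $G_j$ does not depend on row $j$ and $w_p$ depends on it only through $\theta_{p_j}$. Each value of this sign has probability $\frac12$, so $|f_{p,j}(\theta,t)|\le2\,\mathbb{E}_\theta|f_{p,j}|(t)\le2\,\mathbb{E}_\theta|Jw_p|(t)$ for all $\theta$. A function of one sign cannot concentrate on a rare event of row $j$: by \eqref{eq:rare} and \eqref{eq:paths},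
\[
\mathbb{E}[1_{V_j}|f_{p,j}|]\le2\delta4^{-j}\,\mathbb{E}_\theta\|Jw_p\|_1\le2\delta4^{-j}D(b+2).
\]
\end{itemize}
Thus $\alpha_j\gamma_j1_{V_j}F_j=1_{V_j}\mathbb{E}_pf_{p,j}-\mathbb{E}_j[1_{W_j}R]$. Taking absolute values, integrating and summing over $j$, we get from \eqref{eq:W}
\[
\frac12\sum_j\alpha_j\,\mathbb{E}[1_{V_j}|F_j|]\le2\delta D(b+2)+4D\delta=2D(b+4)\delta ,
\]
so these terms contribute at most $4D(b+4)\delta$.

\emph{Conclusion.} By Steps 5--7, \eqref{eq:disjoint} holds on $(T,\nu_0)$ with $\varepsilon=3\delta+4D(b+4)\delta\le D(4b+19)\delta$. Lemma~\ref{lem:linear} gives $\lambda_k\in N$ with $\sum\|\lambda_k\|\le D^2(b+2)$ and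
\[
\mathbb{E}_\theta\Big\|H-\sum\theta_k\lambda_k\Big\|\le(2+4D^2)\delta+D^2(4b+19)\delta\le D^2(4b+25)\delta .
\]
This is (L).
\end{proof}

\section{From $L_1(\mu)$ to $\mathcal{L}_1$-spaces and to higher duals}\label{sec:general}

We use three facts from \cite{LR}:
\begin{itemize}
\item[(A)] $E$ is an $\mathcal{L}_\infty$-space if and only if $E^*$ is an $\mathcal{L}_1$-space;
\item[(B)] $E$ is an $\mathcal{L}_1$-space if and only if $E^*$ is an $\mathcal{L}_\infty$-space;
\item[(C)] the bidual of an $\mathcal{L}_1$-space is isomorphic to a complemented subspace of some $L_1(\nu)$.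
\end{itemize}
By (A) and (B), the bidual of an $\mathcal{L}_p$-space is an $\mathcal{L}_p$-space for $p\in\{1,\infty\}$. Moreover, if $E$ is an $\mathcal{L}_\infty$-space, then $E^*$ is isomorphic to a complemented subspace of some $L_1(\nu)$. Indeed $E^{***}=(E^*)^{**}$ is such a space by (A) and (C), and $E^*$ is complemented in $E^{***}$: restricting functionals on $E^{**}$ to $E$ defines a bounded left inverse of the canonical embedding $E^*\to E^{***}$.

Fact (C) places $Z^{**}$, not $Z$, inside a space $L_1(\mu)$ as a complemented subspace. We therefore prove (S) for $K^{**}$ and descend to $K$.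

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $q:Z\to X$ be the surjection in the exact sequence. Dualizing twice, we see that $0\to K^{**}\to Z^{**}\to X^{**}\to0$ is exact, with surjection $q^{**}$. By (C) there are a Banach space $Z_1$ and a measure $\mu$ with $Z^{**}\oplus Z_1\cong L_1(\mu)$. The map $(z,z_1)\mapsto q^{**}z$ is a bounded surjection of $Z^{**}\oplus Z_1$ onto $X^{**}$ whose kernel is isomorphic to $K^{**}\oplus Z_1$. Since $X^{**}$ is an $\mathcal{L}_\infty$-space, its dual is isomorphic to a complemented subspace of some $L_1(\nu)$, and Proposition~\ref{prop:L1dual} shows that $K^{**}\oplus Z_1$ has (S). By Lemma~\ref{lem:S}(ii) and (iii), $K^{**}$ and $K$ have (S).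

For every $n\ge0$ the sequence $0\to K^{(2n)}\to Z^{(2n)}\to X^{(2n)}\to0$ is exact, $Z^{(2n)}$ is an $\mathcal{L}_1$-space and $X^{(2n)}$ is an $\mathcal{L}_\infty$-space. The first paragraph, applied to this sequence, shows that $K^{(2n)}$ has (S), hence the DPP by Lemma~\ref{lem:S}(i).
\end{proof}

\begin{thebibliography}{9}

\bibitem{LR}
Lindenstrauss and Rosenthal, \emph{The $\mathcal{L}_p$ spaces}, Israel J. Math. \textbf{7} (1969).

\bibitem{zlinear}
\emph{Theory of $z$-linear maps}, \texttt{https://core.ac.uk/download/72043512.pdf}.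

\end{thebibliography}
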